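\title{Facets of the cut polytope that are adjacent to no triangle facet}

\begin{abstract}
It has been conjectured that every facet of the cut polytope $\mathrm{CUT}_n^{\square}$ meets some triangle facet in a ridge. We show that this is false for all sufficiently large $n$. More generally, for every $t\ge 3$ and all large $n$ we construct a facet that is adjacent to no facet defined by an inequality supported on at most $t$ nodes. The facet is an $n$-fold pyramid, so each of its ridges contains the whole base or all the apexes, and both are too rich to lie on an inequality with small support.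
\end{abstract}

\section{Introduction}

Let $n\ge 3$, let $V_n=\{1,\dots,n\}$, and let $E_n$ be the set of unordered pairs $ij$ of distinct elements of $V_n$. For $S\subseteq V_n$ the \emph{cut vector} $\delta(S)\in\mathbb R^{E_n}$ records which pairs are separated by the bipartition $(S,V_n\setminus S)$: $\delta(S)_{ij}=1$ if $|S\cap\{i,j\}|=1$, and $\delta(S)_{ij}=0$ otherwise. The \emph{cut polytope} $\mathrm{CUT}_n^{\square}$ is the convex hull of the cut vectors. It is full-dimensional, of dimension $d=\binom n2$.

A bipartition separates either none or exactly two of the three pairs in a triple $i,j,k$. Hence every point $z$ of the cut polytope satisfies the \emph{triangle inequalities}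
\[
z_{ij}-z_{ik}-z_{jk}\le 0,\qquad z_{ij}+z_{ik}+z_{jk}\le 2\qquad(i,j,k\text{ distinct}).
\]
Each of them defines a facet of $\mathrm{CUT}_n^{\square}$, called a \emph{triangle facet}. The set of all $z\in\mathbb R^{E_n}$ that satisfy the triangle inequalities is the \emph{semimetric polytope} $\mathrm{MET}_n^{\square}\supseteq\mathrm{CUT}_n^{\square}$.

The \emph{ridge graph} of a $d$-dimensional polytope has the facets as its nodes; two facets are \emph{adjacent} if their intersection is a face of dimension $d-2$, a \emph{ridge}. The following statement is posed in \cite[Conjecture 31.6.9]{GCM}.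

\begin{quote}
\emph{Every facet of $\mathrm{CUT}_n^{\square}$ is adjacent to at least one triangle facet in the ridge graph of $\mathrm{CUT}_n^{\square}$.}
\end{quote}

For $n\le4$ one has $\mathrm{CUT}_n^{\square}=\mathrm{MET}_n^{\square}$, so all facets are triangle facets, and the question is of interest for $n\ge5$. The statement is known to hold for $n\le7$. It is also a natural guess. There are $4\binom n3$ triangle facets, and they are large: each contains three quarters of all cut vectors, because the four ways in which a cut can split a triple occur equally often and three of them give equality. A facet with many vertices may thus be expected to share with some triangle facet enough vertices to span a ridge. At the other extreme, Example~\ref{ex:pentagon} exhibits a simplex facet of $\mathrm{CUT}_5^{\square}$ all of whose neighbors are triangle facets. Nevertheless the conjecture fails.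

An inequality $\sum c_{ij}z_{ij}\le c_0$ is \emph{supported on} $U\subseteq V_n$ if $c_{ij}=0$ whenever $\{i,j\}\not\subseteq U$.

\begin{theorem}\label{thm:main}
For every integer $t\ge 3$ there is $n_0(t)$ such that for every $n\ge n_0(t)$ the polytope $\mathrm{CUT}_n^{\square}$ has a facet $F$ that is not adjacent, in the ridge graph, to any facet defined by an inequality supported on at most $t$ nodes. Moreover, $F$ is not itself such a facet.
\end{theorem}

Triangle inequalities are supported on three nodes, so the case $t=3$ gives, for every $n\ge n_0(3)$, a facet adjacent to no triangle facet. The conjecture is therefore false. We do not determine the smallest $n$ for which it fails, and nothing is claimed for $8\le n<n_0(3)$.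

Section~\ref{sec:signs} translates the problem into quadratic functions of signs. Section~\ref{sec:pyramid} isolates the mechanism that prevents adjacency. Sections~\ref{sec:ineq}--\ref{sec:main} define the facet and prove Theorem~\ref{thm:main}, assuming one statement about sign vectors on a set whose size depends only on $t$ (Proposition~\ref{prop:contact}); that statement is proved in Section~\ref{sec:contact}.

\section{Cuts as sign vectors}\label{sec:signs}

To $S\subseteq V_n$ assign the vector $\varepsilon\in\{\pm1\}^n$ with $\varepsilon_i=-1$ exactly for $i\in S$. Then $\delta(S)_{ij}=(1-\varepsilon_i\varepsilon_j)/2$, and cut vectors correspond to sign vectors up to a global sign. An \emph{even quadratic function} is a function on $\{\pm1\}^n$ of the form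
\[
f(\varepsilon)=f_0+\sum_{i<j}f_{ij}\varepsilon_i\varepsilon_j .
\]
For a uniformly random $\varepsilon$ the functions $1$ and $\varepsilon_i\varepsilon_j$ are orthonormal. So the coefficients of $f$ are determined by $f$, the constant $f_0$ is the average of $f$, and the space $\mathcal Q_n$ of even quadratic functions has dimension $d+1$. Evaluating the affine function $c_0-\sum c_{ij}z_{ij}$ at cut vectors gives the even quadratic function with $f_{ij}=c_{ij}/2$ and $f_0=c_0-\frac12\sum c_{ij}$. This is a linear bijection from the affine functions on $\mathbb R^{E_n}$ onto $\mathcal Q_n$, and it preserves supports. Valid inequalities correspond to functions $f\ge0$. The zeros of $f$ in $\{\pm1\}^n$ are its \emph{roots}; the set of roots is symmetric under $\varepsilon\mapsto-\varepsilon$, and the face defined by $f\geq 0$ is the convex hull of the cut vectors of the roots.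

Two sources of even quadratic functions are used throughout. First, since $\varepsilon_i^2=1$, a product of two linear forms on $\mathbb R^n$ restricts to an even quadratic function. Second, if $b\in\mathbb Z^n$ has odd coordinate sum, then $\sigma=b\cdot\varepsilon$ is an odd integer on $\{\pm1\}^n$, so $\sigma^2-1\ge0$ is valid. The triangle inequalities are of this kind:
\[
2-z_{ij}-z_{ik}-z_{jk}=\tfrac14\big[(\varepsilon_i+\varepsilon_j+\varepsilon_k)^2-1\big],\qquad
z_{ik}+z_{jk}-z_{ij}=\tfrac14\big[(\varepsilon_i+\varepsilon_j-\varepsilon_k)^2-1\big].
\]

\begin{lemma}\label{lem:criteria}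
\begin{enumerate}
\item[(a)] A nonzero $f\in\mathcal Q_n$ with $f\ge0$ defines a facet if and only if every function in $\mathcal Q_n$ that vanishes on the roots of $f$ is a multiple of $f$.
\item[(b)] Two distinct facets, defined by $f\ge0$ and $h\ge0$, are adjacent if and only if the functions in $\mathcal Q_n$ that vanish on the common roots of $f$ and $h$ form a space of dimension $2$. This space is then spanned by $f$ and $h$.
\end{enumerate}
\end{lemma}

\begin{proof}
The affine functions on $\mathbb R^d$ that vanish on a nonempty set whose affine hull has dimension $d-c$ form a space of dimension $c$; for the empty set the dimension is $d+1\ge4$. Apply this to the vertices of the face defined by $f$, and to the vertices of the intersection of the two facets, which are the cut vectors of the common roots. In (b), $f$ and $h$ lie in the space and are linearly independent because the facets are distinct.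
\end{proof}

\begin{example}\label{ex:pentagon}
Let $n=5$ and $\Phi_5=(\varepsilon_1+\dots+\varepsilon_5)^2-1$, which is the inequality $\sum_{i<j}z_{ij}\le6$ multiplied by $4$. Up to sign its roots are the ten vectors $\varepsilon^S$ with minus signs on a $2$-element set $S$. For such $S$ let $h_S=(\varepsilon_i+\varepsilon_j+\varepsilon_k)^2-1$, where $\{i,j,k\}=V_5\setminus S$. This triangle function is positive only where $\varepsilon_i=\varepsilon_j=\varepsilon_k$, so $h_S(\varepsilon^S)=8$ and $h_S(\varepsilon^{S'})=0$ for $S'\ne S$. Hence evaluation at the ten roots maps $\mathcal Q_5$, of dimension $11$, onto $\mathbb R^{10}$. Its kernel has dimension $1$, so $\Phi_5$ defines a facet, a $9$-dimensional simplex. Evaluation at the nine common roots of $\Phi_5$ and $h_S$ has a kernel of dimension $2$, so this facet is adjacent to the triangle facet of $h_S$. A $9$-simplex has ten faces of dimension $8$, so these ten triangle facets are all its neighbors.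
\end{example}

\section{Pyramids and local inequalities}\label{sec:pyramid}

A facet has few kinds of ridges when many of its vertices are affinely independent of all the others. A linear form on $\mathbb R^n$ produces such vertices.

\begin{lemma}[Splitting]\label{lem:split}
Let $\Phi\ge0$ define a facet $F$, let $L$ be a linear form on $\mathbb R^n$, and let $R_0$ and $R_1$ be the sets of roots of $\Phi$ with $L=0$ and with $L>0$. Suppose that $R_1$ is linearly independent in $\mathbb R^n$. If $h\ge0$ defines a facet adjacent to $F$, then $h$ vanishes on $R_0$ or $h$ vanishes on $R_1$.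
\end{lemma}

\begin{proof}
Suppose $h(\zeta)>0$ and $h(\xi)>0$ with $\zeta\in R_0$, $\xi\in R_1$. By linear independence there is a linear form $\ell_\xi$ with $\ell_\xi(\xi)=1$ that vanishes on $R_1\setminus\{\xi\}$. The roots of $\Phi$ are $R_0\cup R_1\cup(-R_1)$, so $f_\xi=L\,\ell_\xi\in\mathcal Q_n$ vanishes on all of them except $\pm\xi$. Since $h(\pm\xi)>0$, the function $f_\xi$ vanishes on all common roots of $\Phi$ and $h$, and Lemma~\ref{lem:criteria}(b) gives $f_\xi=a\Phi+bh$. At $\zeta$ this reads $0=b\,h(\zeta)$, so $b=0$. At $\xi$ it then reads $L(\xi)=a\Phi(\xi)=0$, contrary to $L(\xi)>0$.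
\end{proof}

Geometrically, $f_\xi$ is an affine function that vanishes on all vertices of $F$ but one, so $F$ is a pyramid with that vertex as apex. This holds for every $\xi\in R_1$: the facet $F$ is an iterated pyramid over the convex hull of $R_0$, and a ridge either contains this base or contains all the apexes.

It remains to make both alternatives impossible for a function with small support. A \emph{pattern} on a set $U$ of nodes is an element of $\{\pm1\}^U$; it \emph{occurs} in a set $R$ of sign vectors if it is the restriction to $U$ of an element of $R$.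

\begin{lemma}[Local inequalities]\label{lem:local}
Let $h\in\mathcal Q_n$ be nonzero, nonnegative and supported on $U$, and let $R\subseteq\{\pm1\}^n$. Then $h$ does not vanish on $R$ in each of the following cases.
\begin{enumerate}
\item[(a)] Every pattern on $U$ occurs in $R$.
\item[(b)] Some pattern $\pi$ on $U$ occurs in $R$, and so does every pattern obtained from $\pi$ by changing one sign.
\end{enumerate}
\end{lemma}

\begin{proof}
The value $h(\varepsilon)$ depends only on $\varepsilon|_U$, which gives (a). For (b), suppose $h$ vanishes on $R$. Changing the sign at $i\in U$ changes $h(\pi)$ by $-2\sum_{j\in U\setminus\{i\}}h_{ij}\pi_i\pi_j$, so this sum is $0$ for each $i$. Adding over $i\in U$ gives $2\sum_{i<j}h_{ij}\pi_i\pi_j=0$, hence $h_0=h(\pi)=0$. But $h_0$ is the average of the nonnegative function $h$, so $h=0$, a contradiction.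
\end{proof}

We shall apply (a) to $R_0$, which will be large, and (b) to $R_1$, which has at most $n$ elements. The five-node facet shows the structure in miniature, and it shows what must be repaired.

\begin{example}\label{ex:pentagon2}
In Example~\ref{ex:pentagon} write $\varepsilon=(y_1,y_2,x_3,x_4,x_5)$, $L=y_1+y_2$ and $s=x_3+x_4+x_5$, so $\Phi_5=(s+L)^2-1$. The set $R_0$ consists of the vectors with $y_1=-y_2$ and $s=\pm1$; up to sign these are the six $\varepsilon^S$ with $|S\cap\{1,2\}|=1$. On $L=2$ we have $s+L=-1+2p$, where $p$ is the number of plus signs in $x$, so $R_1$ consists of the four vectors with $y=(1,1)$ and $p\in\{0,1\}$. They are linearly independent, and Lemma~\ref{lem:split} applies. The ten neighbors $h_S$ fall into three types.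
\begin{itemize}
\item The triangle on $\{3,4,5\}$ vanishes on $R_0$, because $s=\pm1$ excludes the constant patterns: there are too few variables $x_i$.
\item The three triangles on $\{1,2,i\}$ vanish on $R_0$, because $L=0$ forces $y_1=-y_2$: the form $L$ has too few variables.
\item The six triangles with one node in $\{1,2\}$ vanish on $R_1$, where each $x_i$ can be changed alone but $y$ is constant: the set $R_1$ is too poor in the $y$-directions.
\end{itemize}
\end{example}

The first two defects are cured by taking more variables. The third is the real difficulty: $R_1$ must show many patterns in the $y$-variables and yet remain linearly independent. It must also be large enough. Every product $L\ell$ vanishes on $R_0$, so for $\Phi$ to define a facet the set $R_1$ has to exclude these products, and it does so if it spans $\mathbb R^n$. We therefore look for a valid inequality for which $R_1$ is a basis of $\mathbb R^n$.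

\section{The inequality and its roots}\label{sec:ineq}

Fix $t\ge3$. The nodes are split as $X\sqcup Y$, where $r=|Y|$ depends only on $t$ and $m=|X|$ is even and large. Write $\varepsilon=(x,y)$ and $s=\sum_{i\in X}x_i$. Fix $B\subseteq Y$ with $|B|=2t+2$ and put
\[
L(y)=\sum_{a\in B}y_a,\qquad S=\{y\in\{\pm1\}^Y: L(y)=2\}.
\]
On sign vectors $L$ takes even values. For $g\in\mathbb Z^Y$ with odd coordinate sum and a linear form $\kappa$ on $\mathbb R^Y$ consider
\begin{equation}\label{eq:Phi}
\sigma=s+\tfrac m2L(y)+g\cdot y,\qquad \Phi(\varepsilon)=\sigma^2-1-\tfrac12L(y)\,\kappa(y).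
\end{equation}
Then $\Phi\in\mathcal Q_n$ with $n=m+r$. Since $m$ and $L$ are even, $s$ and $\frac m2L=m\cdot\frac L2$ are even on sign vectors, while $g\cdot y$ is odd; so $\sigma$ is odd.

The terms of \eqref{eq:Phi} have the following roles. On $L=0$ the correction $\frac12L\kappa$ vanishes and $\Phi=(s+g\cdot y)^2-1$ has many roots. On $L=2$ the term $\frac m2L$ shifts $s$ by $m$, so that $\sigma=g\cdot y+2p$, where $p$ is the number of plus signs in $x$; small values of $\sigma$ are then attained only near the corner $x=-\mathbf 1$, where $\mathbf 1\in\mathbb R^X$ is the all-ones vector. For an odd integer $\theta$ let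
\[
T(\theta)=\min\{\sigma^2-1:\sigma\text{ odd},\ \sigma\ge\theta\}=\begin{cases}0,&\theta\le1,\\ \theta^2-1,&\theta\ge1.\end{cases}
\]
On $L=2$ we have $\Phi\ge T(g\cdot y)-\kappa(y)$. So $\kappa$ should support the function $T(g\cdot y)$ on $S$ from below, and the points of contact determine $R_1$. The next proposition provides the contact set we need.

\begin{proposition}\label{prop:contact}
Let $t\ge3$. For each parity there are a finite set $Y$ whose cardinality $r$ has that parity, a subset $B\subseteq Y$ with $|B|=2t+2$, a vector $g\in\mathbb Z^Y$ with odd coordinate sum and a linear form $\kappa$ on $\mathbb R^Y$ such that: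
\begin{enumerate}
\item[(C1)] $\kappa(y)\le T(g\cdot y)$ for all $y\in S$, and the set $Z$ of points of $S$ where equality holds is a basis of $\mathbb R^Y$;
\item[(C2)] one point $y^*\in Z$ has $g\cdot y^*=-1$, and $g\cdot y\ge1$ for all $y\in Z':=Z\setminus\{y^*\}$;
\item[(C3)] every pattern on at most $t$ elements of $Y$ occurs in $Z'$.
\end{enumerate}
\end{proposition}

The proof is in Section~\ref{sec:contact}. Until then fix such data. Let $\|g\|_1$ and $\|\kappa\|_1$ be the sums of the absolute values of the coefficients, so that $|g\cdot y|\le\|g\|_1$ and $|\kappa(y)|\le\|\kappa\|_1$ on sign vectors, and let $m$ be any even integer with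
\begin{equation}\label{eq:m}
m\ge\|g\|_1+2t+1,\qquad (m-\|g\|_1)^2>1+(t+1)\|\kappa\|_1 .
\end{equation}
Let $e_i$ denote the unit vectors.

\begin{lemma}\label{lem:roots}
The function $\Phi$ is nonnegative and nonzero. Its roots with $L=0$ form the set
\[
R_0=\{(x,y): L(y)=0,\ |s+g\cdot y|=1\},
\]
its roots with $L>0$ form the set
\[
R_1=\{(-\mathbf 1,y):y\in Z'\}\cup\{(-\mathbf 1,y^*)\}\cup\{(-\mathbf 1+2e_i,y^*): i\in X\},
\]
and $R_1$ is a basis of $\mathbb R^n$.
\end{lemma}

\begin{proof}
Since $\Phi(-\varepsilon)=\Phi(\varepsilon)$, we may assume $L\ge0$.

If $L=0$, then $\Phi=\sigma^2-1\ge0$ with $\sigma=s+g\cdot y$ odd, and equality means $|\sigma|=1$.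

If $L\ge4$, then $\sigma\ge-m+2m-\|g\|_1=m-\|g\|_1>0$ and $|\frac12L\kappa|\le(t+1)\|\kappa\|_1$, so $\Phi>0$ by \eqref{eq:m}. Such points exist because $|B|\ge4$, so $\Phi\neq0$.

If $L=2$, put $\theta=g\cdot y$. Then $\sigma=\theta+2p$ is odd and at least $\theta$, so $\Phi=\sigma^2-1-\kappa(y)\ge T(\theta)-\kappa(y)\ge0$ by (C1). Equality holds if and only if $y\in Z$ and $\sigma^2-1=T(\theta)$. For $y\in Z'$ we have $\sigma\ge\theta\ge1$, so the condition is $\sigma=\theta$, that is, $p=0$. For $y=y^*$ we have $\sigma=-1+2p$ and $T=0$, so the condition is $p\in\{0,1\}$. This gives $R_1$.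

Finally $|R_1|=(r-1)+1+m=n$. The span of $R_1$ contains the differences $2e_i$ $(i\in X)$, hence all $(0,y)$ with $y\in Z$, and these span $\mathbb R^Y$ by (C1).
\end{proof}

\begin{remark}
Condition (C2) is forced by the requirement that $R_1$ be a basis. If all contact points had $g\cdot y\ge1$, then $x=-\mathbf 1$ on $R_1$, and $R_1$ would not span. Two contact points $y,y'$ with value $-1$ would give the relation $(-\mathbf 1+2e_i,y)-(-\mathbf 1,y)=(-\mathbf 1+2e_i,y')-(-\mathbf 1,y')$. A contact point with $g\cdot y=-1-2p\le-3$ would carry $\binom mp+\binom m{p+1}\ge2m$ roots in the $(m+1)$-dimensional span of $\mathbb R^X$ and $y$.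
\end{remark}

\section{The inequality defines a facet}\label{sec:facet}

By Lemma~\ref{lem:criteria}(a) we must find all even quadratic functions that vanish on the roots. The set $R_0$ is a union of slices of cubes, and a slice is invariant under exchanging two coordinates; comparing values before and after an exchange determines the coefficients.

\begin{lemma}[Slices]\label{lem:slice}
Let $I$ be a finite set and $s$ an integer with $s\equiv|I|\pmod 2$.
\begin{enumerate}
\item[(a)] If $|s|\le|I|-2u$, then every pattern on $u$ elements of $I$ extends to a vector in $\{\pm1\}^I$ with coordinate sum $s$.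
\item[(b)] If $|s|\le|I|-2$ and the affine function $\beta+\sum_{i\in I}b_iw_i$ vanishes at all $w\in\{\pm1\}^I$ with coordinate sum $s$, then all $b_i$ are equal.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If the pattern has sum $a$, then $|a|\le u$ and $a\equiv u$. The other $|I|-u$ coordinates must have sum $s-a$, which is possible since $|s-a|\le|I|-u$ and $s-a\equiv|I|-u \pmod 2$.

(b) Let $i\ne j$. Since $|s|\le|I|-2$, the coordinates other than $i,j$ can be given the sum $s$; put $w_i=1$, $w_j=-1$. Exchanging these two values keeps the sum and changes the function by $-2(b_i-b_j)$, so $b_i=b_j$.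
\end{proof}

Call $y\in\{\pm1\}^Y$, or its restriction to $B$, \emph{balanced} if $L(y)=0$.

\begin{lemma}\label{lem:balanced}
\begin{enumerate}
\item[(a)] A linear form on $\mathbb R^Y$ that vanishes at all balanced $y$ is a multiple of $L$.
\item[(b)] An even quadratic function on $\{\pm1\}^Y$ that vanishes at all balanced $y$ is the product of $L$ and a linear form.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Changing a sign outside $B$ keeps $y$ balanced, so the coefficients outside $B$ vanish. Those in $B$ are equal by Lemma~\ref{lem:slice}(b) with $I=B$, $s=0$.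

(b) Let $q=q_0+\sum q_{ab}y_ay_b$. Fix a balanced pattern on $B$. The coordinates outside $B$ are free, and the monomials $1$, $y_c$, $y_cy_{c'}$ $(c,c'\notin B)$ are linearly independent functions of them, so their coefficients vanish:
\[
q_{cc'}=0,\qquad \sum_{a\in B}q_{ac}y_a=0,\qquad q_B(y):=q_0+\sum_{\{a,b\}\subseteq B}q_{ab}y_ay_b=0 .
\]
By Lemma~\ref{lem:slice}(b), the second identity shows that $q_{ac}=q_c$ does not depend on $a\in B$, so the mixed terms of $q$ add up to $L\sum_{c\notin B}q_cy_c$. It remains to factor $q_B$.

Let $a\ne b$ in $B$ and let $y$ be balanced with $y_a=1$, $y_b=-1$. Exchanging these values gives $\sum_{k\in B\setminus\{a,b\}}(q_{ak}-q_{bk})y_k=0$, for all signs on $B\setminus\{a,b\}$ with sum $0$. As $|B|\ge4$, Lemma~\ref{lem:slice}(b) yields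
\begin{equation}\label{eq:four}
q_{ak}-q_{bk}=q_{al}-q_{bl}\qquad\text{for all distinct }a,b,k,l\in B .
\end{equation}
We claim that $q_{ab}=\alpha_a+\alpha_b$ for suitable numbers $\alpha_a$. For distinct $a,b,c\in B$ put $\alpha_a(b,c)=\frac12(q_{ab}+q_{ac}-q_{bc})$, which is symmetric in $b,c$. By \eqref{eq:four}, $q_{ac}-q_{bc}=q_{ad}-q_{bd}$, so $\alpha_a(b,c)=\alpha_a(b,d)$ for $d\notin\{a,b,c\}$. Any pair in $B\setminus\{a\}$ can be turned into any other by replacing one element at a time, so $\alpha_a(b,c)=:\alpha_a$ depends only on $a$, and $\alpha_a+\alpha_b=\alpha_a(b,c)+\alpha_b(a,c)=q_{ab}$. Therefore, on $\{\pm1\}^Y$,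
\[
q_B=q_0+\sum_{a\in B}\alpha_ay_a(L-y_a)=L\sum_{a\in B}\alpha_ay_a+\Big(q_0-\sum_{a\in B}\alpha_a\Big),
\]
and evaluation at a balanced vector shows that the last bracket is $0$.
\end{proof}

\begin{lemma}\label{lem:R0}
If $f\in\mathcal Q_n$ vanishes on $R_0$, then $f=c\,\Phi+L\,\ell$ on $\{\pm1\}^n$ for some $c\in\mathbb R$ and some linear form $\ell$ on $\mathbb R^n$.
\end{lemma}

\begin{proof}
Write $f=q(y)+\sum_{i\in X}x_i\ell_i(y)+\sum_{\{i,j\}\subseteq X}a_{ij}x_ix_j$ with $q$ even quadratic and $\ell_i$ linear. Fix a balanced $y$. Then $f(x,y)=0$ for all $x$ whose sum $s$ is one of the two even numbers $-g\cdot y\pm1$, and $|s|\le\|g\|_1+1\le m-2t\le m-4$ by \eqref{eq:m}.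

Let $i\ne j$ in $X$, let $x_i=1$, $x_j=-1$, and let the other coordinates have sum $s$. Exchanging $x_i$ and $x_j$ leads to another point of $R_0$, and half the difference of the two values of $f$ is
\begin{equation}\label{eq:swap}
\ell_i(y)-\ell_j(y)+\sum_{k\in X\setminus\{i,j\}}(a_{ik}-a_{jk})x_k=0 .
\end{equation}
Lemma~\ref{lem:slice}(b) with $I=X\setminus\{i,j\}$ shows that $a_{ik}-a_{jk}=d_{ij}$ does not depend on $k$. Then \eqref{eq:swap} becomes $\ell_i(y)-\ell_j(y)+d_{ij}s=0$. This holds for two values of $s$, so $d_{ij}=0$ and $\ell_i(y)=\ell_j(y)$. Thus $a_{ik}=a_{jk}$ for distinct $i,j,k$, and all $a_{ij}$ equal one number $a$. By Lemma~\ref{lem:balanced}(a), $\ell_i=\ell_{i_0}+c_iL$ for a fixed $i_0\in X$ and constants $c_i$. Using $\sum_{\{i,j\}}x_ix_j=(s^2-m)/2$ we obtain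
\[
f-L\sum_{i\in X}c_ix_i-\tfrac a2\big[(s+g\cdot y)^2-1\big]=q_1(y)+s\,\ell'(y),
\]
where $q_1=q-\frac a2\big[m+(g\cdot y)^2-1\big]$ is even quadratic and $\ell'(y)=\ell_{i_0}(y)-a\,g\cdot y$ is linear. The left side vanishes on $R_0$. So for each balanced $y$ the right side vanishes for two values of $s$, and $q_1(y)=\ell'(y)=0$. By Lemma~\ref{lem:balanced}, $\ell'$ is a multiple of $L$ and $q_1$ is $L$ times a linear form. Hence $f=\frac a2[(s+g\cdot y)^2-1]+L\cdot(\text{linear form})$. Expanding \eqref{eq:Phi} gives
\[
\Phi=(s+g\cdot y)^2-1+L\cdot\big[m(s+g\cdot y)+\tfrac{m^2}4L-\tfrac12\kappa\big],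
\]
and the lemma follows with $c=a/2$.
\end{proof}

\begin{proposition}\label{prop:facet}
The inequality $\Phi\ge0$ defines a facet $F$ of $\mathrm{CUT}_n^{\square}$.
\end{proposition}

\begin{proof}
Let $f\in\mathcal Q_n$ vanish on the roots of $\Phi$ and write $f=c\Phi+L\ell$ by Lemma~\ref{lem:R0}. On $R_1$ we have $f=\Phi=0$ and $L=2$, so $\ell$ vanishes on a basis of $\mathbb R^n$. Hence $\ell=0$ and $f=c\Phi$, and Lemma~\ref{lem:criteria}(a) applies.
\end{proof}

\section{Non-adjacency to facets with small support}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]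
Let $F$ be the facet of Proposition~\ref{prop:facet}, and let $H$ be a facet defined by $h\ge0$ with $h$ supported on $U$, $|U|\le t$. Put $U_X=U\cap X$ and $U_Y=U\cap Y$.

\emph{Every pattern on $U$ occurs in $R_0$.} The part on $U_Y$ extends to a balanced $y$ by Lemma~\ref{lem:slice}(a) with $I=B$ and $s=0$, because $2|U\cap B|\le2t<|B|$. The number $s=1-g\cdot y$ is even and $|s|\le\|g\|_1+1\le m-2t$, so the part on $U_X$ extends to an $x$ with sum $s$, again by Lemma~\ref{lem:slice}(a). Then $(x,y)\in R_0$. By Lemma~\ref{lem:local}(a), $h$ does not vanish on $R_0$.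

\emph{A pattern and all its neighbors occur in $R_1$.} Let $\pi$ be the restriction of $(-\mathbf 1,y^*)\in R_1$ to $U$. To change the sign at $i\in U_X$, use $(-\mathbf 1+2e_i,y^*)$. To change the sign at $i\in U_Y$, use $(-\mathbf 1,y)$, where $y\in Z'$ agrees on $U_Y$ with $y^*$ except at $i$; such $y$ exists by (C3). By Lemma~\ref{lem:local}(b), $h$ does not vanish on $R_1$.

In particular $H\neq F$, so $F$ is not defined by an inequality supported on at most $t$ nodes. Since $R_1$ is linearly independent, Lemma~\ref{lem:split} shows that $H$ is not adjacent to $F$.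

It remains to reach all large $n$. Take the data of Proposition~\ref{prop:contact} once with $r$ even and once with $r$ odd. In each case \eqref{eq:m} holds for all large even $m$, so $n=m+r$ takes all large values of either parity.
\end{proof}

Both parities of $r$ are needed because $m$ has to be even: for odd $m$ the number $s+\frac m2L$ has the parity of $1+\frac L2$, so $\sigma$ could not be odd on both $L=0$ and $L=2$.

\section{Construction of the contact set}\label{sec:contact}

We prove Proposition~\ref{prop:contact}. All but one of the contact points must lie where $T(\theta)=\theta^2-1$ is strictly convex, and exactly one where $T$ vanishes. To treat the two kinds separately we cut $S$ into layers by a second linear form $W$. The basis $Z$ will consist of a basis $Z'$ of the hyperplane $W=0$, taken from the layer $W=0$, and of one point $y^*$ from the layer $W=-2$.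

Let $Y=B\sqcup D\sqcup C$ with $|B|=|D|=2t+2$ and $|C|\in\{8k,8k+1\}$, where $k$ is chosen in Lemma~\ref{lem:rich}. The two choices of $|C|$ give the two parities of $r=4t+4+|C|$. Put
\[
W(y)=\sum_{a\in D}y_a,\qquad Q=\{y\in S:W(y)=0\},\qquad Q_-=\{y\in S:W(y)=-2\}.
\]
On sign vectors $W$ is even. An element of $Q$ has $t$ minus and $t+2$ plus signs in $B$, has $t+1$ signs of each kind in $D$, and has arbitrary signs in $C$. Differences of elements of $Q$ include $2(e_a-e_b)$ for $a,b\in B$ and for $a,b\in D$, and $2e_c$ for $c\in C$. These span the subspace $L=W=0$ of dimension $r-2$, and $L=2$ on $Q$; so $Q$ spans the hyperplane $W=0$. Note also that constants on $S$ are restrictions of linear forms, since $1=L/2$ there.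

\subsection{A rich independent subset of $Q$}

Condition (C3) asks for many patterns, which a random subset of $Q$ provides. To force such a subset into the contact set, we also need that its span contains no further point of $Q$. The block $C$ of free signs serves this purpose.

\begin{lemma}\label{lem:rich}
For all sufficiently large $k$ and both values $|C|\in\{8k,8k+1\}$ there is a linearly independent set $Z_0=\{y^1,\dots,y^k\}\subseteq Q$ such that
\begin{enumerate}
\item[(i)] every pattern on at most $t$ elements of $Y$ occurs in $Z_0$;
\item[(ii)] $\operatorname{span}(Z_0)\cap Q=Z_0$.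
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $y^1,\dots,y^k$ independently and uniformly in $Q$. Let $M$ be the $k\times r$ matrix with these rows and $M_C$ its submatrix of columns in $C$. Since $Q$ is a product with the factor $\{\pm1\}^C$, the columns of $M_C$ are independent and uniform in $\{\pm1\}^k$. We bound the probabilities of three bad events.

\emph{A pattern is missing.} It suffices to treat sets $J\subseteq Y$ with $|J|=t$. By the sign counts above, a pattern on $J\cap(B\cup D)$ extends to admissible signs on $B\cup D$; this is where $|B|=2t+2$ is used, as all $t$ signs may be minus signs in $B$. So at least $2^{|C|-t}$ of the $\binom{2t+2}{t}\binom{2t+2}{t+1}2^{|C|}$ elements of $Q$ show a given pattern on $J$, and one row shows it with probability at least $p_0=\big[\binom{2t+2}{t}\binom{2t+2}{t+1}2^t\big]^{-1}$. There are at most $(2r)^t$ pairs of a set $J$ and a pattern, so (i) fails with probability at most $(2r)^t(1-p_0)^k$. This tends to $0$ as $k\to\infty$, since $r\le8k+4t+5$.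

\emph{The first $4k$ columns of $M_C$ do not span $\mathbb R^k$.} A proper subspace of $\mathbb R^k$ contains at most half of $\{\pm1\}^k$: it lies in some $u^\perp$ with $u_i\neq0$, and of two sign vectors that differ only in coordinate $i$ at most one lies in $u^\perp$. Let $I_q=1$ if column $q$ increases the rank of the preceding columns or if these already span $\mathbb R^k$, and $I_q=0$ otherwise. Given the preceding columns, $I_q=1$ with probability at least $\frac12$, so the conditional expectation of $3^{-I_q}$ is at most $\frac12(1+\frac13)=\frac23$. Iterating, $\mathbb E\big[3^{-\sum_{q\le4k}I_q}\big]\le(2/3)^{4k}$. If the $4k$ columns do not span, then $\sum_{q\le4k}I_q$ is their rank, which is less than $k$. By Markov's inequality this has probability at most $3^k(2/3)^{4k}=(16/27)^k$.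

\emph{The first $4k$ columns span, and $\lambda^TM_C$ is a sign vector for some $\lambda\in\mathbb R^k$ with at least two nonzero entries.} Condition on the first $4k$ columns and let $J$ be the first $k$ independent ones, chosen greedily. The matrix $M_J$ is invertible, so exactly $2^k$ vectors $\lambda$ have $\lambda^TM_J\in\{\pm1\}^k$, and these are the only candidates. Let $\lambda$ be one with two nonzero entries, say $\lambda_1,\lambda_2$, and let $w$ be uniform in $\{\pm1\}^k$. Then $\Pr(|\lambda^Tw|=1)\le\frac34$. Indeed, fix $w_3,\dots,w_k$; then $\lambda^Tw$ takes the four values $a\pm\lambda_1\pm\lambda_2$ with equal probability. If all four lay in $\{\pm1\}$, the two distinct numbers $a+\lambda_1\pm\lambda_2$ would be $1$ and $-1$, giving $a+\lambda_1=0$; the numbers $a-\lambda_1\pm\lambda_2$ would give $a-\lambda_1=0$; so $\lambda_1=0$, a contradiction. The remaining at least $4k$ columns of $M_C$ are independent of the first $4k$, so the event has probability at most $2^k(3/4)^{4k}=(81/128)^k$.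

For large $k$ the three bounds add up to less than $1$, so some choice avoids all three events. Then (i) holds, and $M$ has rank $k$, so its rows are linearly independent. If $y=\lambda^TM\in Q$, then $\lambda^TM_C$ is a sign vector, so $\lambda$ has exactly one nonzero entry, which must be $\pm1$. Thus $y=\pm y^i$, and $L(y)=2$ gives $y=y^i$.
\end{proof}

Fix $k$, $C$ and $Z_0$ as in Lemma~\ref{lem:rich}.

\subsection{A supporting form on the layer $Q$}

On $Q$ the function $T(g\cdot y)$ will be $(v\cdot y)^2$ plus a linear form, so we first support $(v\cdot y)^2$. If $v$ is orthogonal to $Z_0$ and to no other point of $Q$, the zero form touches $(v\cdot y)^2$ exactly on $Z_0$. We perturb $v$ to make it integral and generic, and then tilt the supporting form until the contact set spans; genericity keeps the contact set independent.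

\begin{lemma}\label{lem:support}
There are $v\in\mathbb Z^Y$ with odd coordinate sum, a linear form $\mu$ on $\mathbb R^Y$ and a point $y^*\in Q_-$ such that
\begin{enumerate}
\item[(a)] $\mu(y)\le(v\cdot y)^2$ on $Q$, and the set $Z'$ of points of $Q$ with equality contains $Z_0$ and is a basis of the hyperplane $W=0$;
\item[(b)] $v\cdot y^*=-1$, and $v\cdot y\le-3$ for all $y\in Q_-\setminus\{y^*\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1: contact on $Z_0$.} Let $\varphi_1,\dots,\varphi_k$ be linear forms with $\varphi_i(y^j)=\delta_{ij}$, and for $v\in\mathbb R^Y$ put $\mu_v=\sum_i(v\cdot y^i)^2\varphi_i$. Then $\mu_v(y)=(v\cdot y)^2$ on $Z_0$. Consider the condition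
\begin{equation}\label{eq:strict}
\mu_v(y)<(v\cdot y)^2\qquad\text{for all }y\in Q\setminus Z_0 .
\end{equation}
It is an open condition on $v$, and it can be satisfied. By Lemma~\ref{lem:rich}(ii), a point $y\in Q\setminus Z_0$ is not in the span of $Z_0$, so the vectors of $Z_0^\perp$ orthogonal to $y$ form a proper subspace of $Z_0^\perp$. A real vector space is not a finite union of proper subspaces, so some $v_0\in Z_0^\perp$ has $v_0\cdot y\ne0$ for all $y\in Q\setminus Z_0$. Since $\mu_{v_0}=0$, condition \eqref{eq:strict} holds at $v_0$.

\emph{Step 2: genericity.} Let $\{\zeta_1,\dots,\zeta_q\}\subseteq Q$ be a minimal linearly dependent set, with relation $\sum\lambda_i\zeta_i=0$; by minimality all $\lambda_i\ne0$. Here $q\ge3$: sign vectors are nonzero, and two distinct proportional sign vectors are opposite, which $L=2$ excludes. We claim that the quadratic form $v\mapsto\sum\lambda_i(v\cdot\zeta_i)^2$ is not identically zero. Suppose it is, and let $i\ne j$. The vectors $\zeta_l$ with $l\ne j$ are independent, so there is $v$ with $v\cdot\zeta_i=1$ and $v\cdot\zeta_l=0$ for $l\neq i,j$. The relation gives $v\cdot\zeta_j=-\lambda_i/\lambda_j$,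 so the form takes the value $\lambda_i+\lambda_i^2/\lambda_j$, and hence $\lambda_j=-\lambda_i$. Applied to the three pairs in $\{1,2,3\}$ this gives $\lambda_3=-\lambda_1$ and $\lambda_3=-\lambda_2=\lambda_1$, so $\lambda_1=0$, a contradiction.

Let $O$ be the set of $v\in\mathbb R^Y$ that satisfy \eqref{eq:strict}, have $\sum\lambda_i(v\cdot\zeta_i)^2\neq0$ for every minimal dependent set in $Q$, and have $v\cdot y\neq v\cdot y'$ for distinct $y,y'\in Q_-$. The last two conditions remove the zero sets of finitely many nonzero polynomials, and such a union is closed with empty interior. So $O$ is open and nonempty. All three conditions are homogeneous in $v$, so $O$ is invariant under positive scaling and contains cubes of arbitrarily large side. Round the center of such a cube to an integer vector and, if its coordinate sum is even, add $1$ to one coordinate. This moves each coordinate by at most $\frac32$ and yields $v\in O\cap\mathbb Z^Y$ with odd coordinate sum.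

\emph{Step 3: the contact set is a basis.} Among the linear forms $\mu$ on $\mathbb R^Y$ with $\mu(y)\le(v\cdot y)^2$ on $Q$ and equality on $Z_0$, a family that contains $\mu_v$, choose one whose equality set $Z'\subseteq Q$ is as large as possible. Suppose $Z'$ does not span the hyperplane $W=0$. Since $Q$ spans it, some linear form $\nu$ vanishes on $Z'$ and is positive at some point of $Q$. Let $\tau>0$ be the minimum of $\big((v\cdot y)^2-\mu(y)\big)/\nu(y)$ over $y\in Q$ with $\nu(y)>0$. Then $\mu+\tau\nu$ belongs to the family, and its equality set contains $Z'$ and a minimizing point, contrary to the choice of $\mu$. So $Z'$ spans. If $Z'$ were dependent, it would contain a minimal dependent set, and $\sum\lambda_i(v\cdot\zeta_i)^2=\sum\lambda_i\mu(\zeta_i)=\mu\big(\sum\lambda_i\zeta_i\big)=0$, contrary to $v\in O$. This proves (a).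

\emph{Step 4: normalization.} Let $y^*$ be the unique maximizer of $v\cdot y$ on $Q_-$. All values $v\cdot y$ at sign vectors are odd. For $c\in\mathbb Z$ replace $v$ by $v+c\,1_B$, where $1_B$ is the indicator vector of $B$. On $S$ this adds $2c$ to $v\cdot y$ and adds $4c\,v\cdot y+4c^2=4c\,v\cdot y+2c^2L(y)$ to $(v\cdot y)^2$. Adding the same linear form to $\mu$ preserves (a) and $Z'$. The coordinate sum of $v$ changes by the even number $c(2t+2)$, and the order of the values on $Q_-$ is unchanged. Choose $c$ so that the new value at $y^*$ is $-1$. The other values on $Q_-$ are odd and smaller, hence at most $-3$.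
\end{proof}

\subsection{Adding the point $y^*$}

\begin{proof}[Proof of Proposition~\ref{prop:contact}]
Let $v,\mu,y^*,Z'$ be as in Lemma~\ref{lem:support} and put $Z=Z'\cup\{y^*\}$. Since $Z'$ is a basis of the hyperplane $W=0$ and $W(y^*)=-2$, the set $Z$ is a basis of $\mathbb R^Y$. Condition (C3) holds by Lemma~\ref{lem:rich}(i), as $Z_0\subseteq Z'$.

Let $N>\|v\|_1$ be a large integer and $g=N1_B+N1_D+v$. Its coordinate sum $N(4t+4)+\sum_av_a$ is odd. On the layer of $S$ with $W=2j$ we have
\[
\theta:=g\cdot y=2N(j+1)+v\cdot y .
\]
So $\theta\ge1$ and $T(\theta)=\theta^2-1$ for $j\ge0$. For $j=-1$ we have $\theta=v\cdot y\le-1$ by Lemma~\ref{lem:support}(b), and for $j\le-2$ we have $\theta\le-2N+\|v\|_1\le-1$; in both cases $T(\theta)=0$. In particular $g\cdot y^*=-1$ and $g\cdot y\ge1$ on $Z'$, which is (C2).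

On $Q$ we have $T(\theta)=4N^2-1+4N\,v\cdot y+(v\cdot y)^2$, so contact on $Z'$ is obtained by replacing $(v\cdot y)^2$ with $\mu(y)$. This determines $\kappa$ up to a multiple of $W$, and we use that multiple to obtain contact at $y^*$:
\[
\kappa(y)=\big(2N^2-\tfrac12\big)L(y)+4N\,v\cdot y+\mu(y)+\tau W(y),\qquad \tau=2N^2-2N+\tfrac12\big(\mu(y^*)-1\big).
\]
On the layer $W=2j$ of $S$,
\[
\kappa(y)=4N^2(j+1)+4N(v\cdot y-j)+\mu(y)-1+j\big(\mu(y^*)-1\big).
\]
To leading order the layers sit at $\theta\approx2N(j+1)$, where $T\approx\max(\theta,0)^2$ and $\kappa\approx2N\theta$: the form $\kappa$ is the chord of a convex function through the layers $j=-1$ and $j=0$, and it lies below the function on the other layers. Precisely, for $y\in S$ with $W(y)=2j$: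
\begin{itemize}
\item If $j=0$, then $T-\kappa=(v\cdot y)^2-\mu(y)\ge0$, with equality exactly on $Z'$.
\item If $j=-1$, then $T-\kappa=-4N(v\cdot y+1)+\mu(y^*)-\mu(y)$. This is $0$ at $y^*$. For $y\neq y^*$ it is a linear function of $N$ with leading coefficient $-4(v\cdot y+1)\ge8$.
\item If $j\ge1$, then $T-\kappa$ is a quadratic polynomial in $N$ with leading coefficient $4(j+1)^2-4(j+1)=4j(j+1)>0$.
\item If $j\le-2$, then $T-\kappa=-\kappa$ is a quadratic polynomial in $N$ with leading coefficient $-4(j+1)\ge4$.
\end{itemize}
The set $S$ is finite and $v,\mu,y^*$ do not depend on $N$. So for large $N$ the difference $T-\kappa$ is positive at all points of $S$ with $j\ne0$ other than $y^*$. Hence $\kappa(y)\le T(g\cdot y)$ on $S$ with equality exactly on $Z$, which is (C1).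
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{GCM}
\emph{Geometry of Cuts and Metrics},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 24408/\allowbreak 1/\allowbreak Michel\%20Deza.pdf}

\end{thebibliography}
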